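# Areas of totally real binary forms and the regular configuration of zeros

## 1. Cubic and quartic forms

Let $F(X,Y)=a_0X^n+a_1X^{n-1}Y+\cdots+a_nY^n$ be a binary form with real coefficients, and let $A_F$ be the area of the region $\{(x,y)\in\mathbb R^2:|F(x,y)|\le 1\}$. Write $F=\prod_{i=1}^n(\alpha_iX-\beta_iY)$ with complex $\alpha_i,\beta_i$, and let
$$D_F=\prod_{i<j}(\alpha_i\beta_j-\alpha_j\beta_i)^2$$
be its discriminant. Rescaling the factors by constants $c_i$ with $\prod c_i=1$ multiplies $D_F$ by $\prod c_i^{2(n-1)}=1$, so $D_F$ depends only on $F$. How large can the area be, once it is normalized by the discriminant? The quantity to study is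
$$Q(F)=|D_F|^{1/n(n-1)}A_F .\tag{1}$$

It has a large symmetry group. If $\lambda\in\mathbb R^\times$, then $|D_{\lambda F}|=|\lambda|^{2(n-1)}|D_F|$ and $A_{\lambda F}=|\lambda|^{-2/n}A_F$, so $Q(\lambda F)=Q(F)$. If $T\in GL_2(\mathbb R)$, then $\{|F\circ T|\le1\}=T^{-1}\{|F|\le 1\}$, so $A_{F\circ T}=|\det T|^{-1}A_F$; each of the $n(n-1)/2$ determinants $\alpha_i\beta_j-\alpha_j\beta_i$ is multiplied by $\det T$, so $|D_{F\circ T}|=|\det T|^{n(n-1)}|D_F|$. Hence $Q(F\circ T)=Q(F)$. We call $F$ and $\lambda F\circ T$ **equivalent**; this is an equivalence relation, and $Q$ is constant on its classes.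

For $0\le k\le\lfloor n/2\rfloor$ let $M_{n,k}$ be the supremum of $Q(F)$ over real forms of degree $n$ with $D_F\ne0$ having exactly $k$ pairs of complex conjugate non-real linear factors. We only need $k=0$. A form of degree $n$ that is a product of $n$ pairwise non-proportional real linear factors will be called **totally real**, and $M_{n,0}$ is the supremum of $Q$ over totally real forms.

The factor $\alpha X-\beta Y$ has the zero $\beta/\alpha\in P^1(\mathbb R)=\mathbb R\cup\{\infty\}$. A totally real form is determined up to a scalar by its $n$ distinct zeros $\xi_j$, and $F\circ T^{-1}$ has the zeros $T\xi_j$, where $T$ acts as a Möbius map. We use two textbook facts: $PGL_2(\mathbb R)$ carries any ordered triple of distinct points of $P^1(\mathbb R)$ to any other, and each of its elements is a homeomorphism of the circle $P^1(\mathbb R)$, so it preserves or reverses cyclic order.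

The candidate for the maximum is
$$F_n^*(X,Y)=\prod_{j=1}^n\Big(X\sin\frac{j\pi}n-Y\cos\frac{j\pi}n\Big).$$
Its zeros are $\cot(j\pi/n)$: they are $n$ equally spaced lines through the origin. For example $F_3^*=\frac14Y(3X^2-Y^2)$, and $F_4^*$ has the zeros $1,0,-1,\infty$.

To compute the area, use polar coordinates, where the boundary is $r^n|F(\cos\theta,\sin\theta)|=1$, and then $x=\cot\theta$:
$$A_F=\int_0^\pi|F(\cos\theta,\sin\theta)|^{-2/n}d\theta=\int_{\mathbb R}|F(x,1)|^{-2/n}dx .\tag{2}$$
At a simple zero the integrand behaves like $|x-x_j|^{-2/n}$, which is integrable exactly when $n\ge3$. So $n=3$ is the first case.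

**Proposition 1.** Let $n=3$ or $n=4$. Then $M_{n,0}=Q(F_n^*)$, and a totally real form of degree $n$ attains $M_{n,0}$ if and only if it is equivalent to $F_n^*$.

*Proof for $n=3$.* Three distinct points can be moved to any other three, so all totally real cubics are equivalent. Then $Q$ is constant on them.

*Proof for $n=4$.* Label the zeros in cyclic order $\xi_1,\dots,\xi_4$ and send $\xi_1,\xi_3,\xi_4$ to $0,1,\infty$. Then $\xi_2$ lands on the arc between $0$ and $1$ that avoids $\infty$. So every totally real quartic is equivalent to some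
$$F_\lambda=XY(X-Y)(X-\lambda Y),\qquad 0<\lambda<1 .$$
Here $|D_{F_\lambda}|^{1/12}=p^{1/6}$ with $p=\lambda(1-\lambda)$, and $A_{F_\lambda}=J(\lambda):=\int_{\mathbb R}|x(x-1)(x-\lambda)|^{-1/2}dx$. We must maximize
$$g(\lambda)=\log J(\lambda)+\tfrac16\log p .$$

**Step 1: a differential equation for $J$.** Put $K(\lambda)=\int_0^{\pi/2}(1-\lambda\sin^2\varphi)^{-1/2}d\varphi$. The substitutions $x=\lambda y$ on $(0,\lambda)$ and $x=1/y$ on $(1,\infty)$ both give $\int_0^1y^{-1/2}(1-y)^{-1/2}(1-\lambda y)^{-1/2}dy=2K(\lambda)$, by $y=\sin^2\varphi$. The reflection $x\mapsto1-x$ exchanges $\lambda$ and $1-\lambda$, so $(\lambda,1)$ and $(-\infty,0)$ contribute $2K(1-\lambda)$ each. Hence $J(\lambda)=4\big(K(\lambda)+K(1-\lambda)\big)$.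

Write $S=\sin^2\varphi$ and $\Delta=1-\lambda S$. Differentiating under the integral, the integrand of $\lambda(1-\lambda)K''+(1-2\lambda)K'-\frac14K$ is $\Delta^{-5/2}$ times
$$\tfrac34\lambda(1-\lambda)S^2+\tfrac12(1-2\lambda)S(1-\lambda S)-\tfrac14(1-\lambda S)^2=-\tfrac14\big(1-2S+2\lambda S-\lambda S^2\big),$$
while
$$\frac{d}{d\varphi}\big(\sin\varphi\cos\varphi\,\Delta^{-3/2}\big)=\Delta^{-5/2}\big((1-2S)(1-\lambda S)+3\lambda S(1-S)\big)=\Delta^{-5/2}\big(1-2S+2\lambda S-\lambda S^2\big).$$
So the integrand is an exact derivative of a function vanishing at $0$ and $\pi/2$, and its integral is $0$. The equation is unchanged under $\lambda\mapsto1-\lambda$, so it holds for $J$: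
$$pJ''+p'J'-\tfrac14J=0 .\tag{3}$$

**Step 2: the second derivative at a critical point.** Let $y=J'/J$. Using (3) and $p''=-2$,
$$g''=-y^2-\frac{p'}{p}\,y-\frac1{12p}-\frac{p'^2}{6p^2}.\tag{4}$$
At a critical point $y=-p'/(6p)$, so
$$g''=-\frac{p'^2}{36p^2}-\frac1{12p}<0 .$$
Every critical point of $g$ is a strict local maximum.

**Step 3: the ends of the interval.** As $\lambda\to0$, $K(\lambda)$ stays bounded. In $K(1-\lambda)$ the integrand is $\Delta^{-1/2}$ with $\Delta=\cos^2\varphi+\lambda\sin^2\varphi$, and $\Delta\ge\lambda$, $\Delta\ge\cos^2\varphi$, so $\Delta^{-1/2}\le\lambda^{-1/12}(\cos\varphi)^{-5/6}$. Hence $J=O(\lambda^{-1/12})$ and $e^g=O(\lambda^{1/6-1/12})\to0$. By symmetry the same holds as $\lambda\to1$.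

**Step 4: conclusion.** By Step 3, $g$ has a maximum. Between two strict local maxima on an interval there would be a local minimum, a critical point forbidden by Step 2. So $g$ has exactly one critical point. Since $g(\lambda)=g(1-\lambda)$, it is $\lambda=\frac12$. The map $x\mapsto(x+1)/2$ takes the zeros $-1,0,1,\infty$ of $F_4^*$ to $0,\frac12,1,\infty$, so $F_4^*$ is equivalent to $F_{1/2}$. $\square$

Notice how little was known about $J$. Equation (3) alone does not give the sign of $g''$: if $y$ is left free in (4), the choice $y=-p'/(2p)$ gives $(1-5p)/(12p^2)$, which is positive for $p<\frac15$. The equation *together with* $g'=0$ gives the sign.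

What changes for general $n$? After three zeros are fixed, $n-3$ parameters remain. We need a replacement for (3) in several variables. The number $g''$ becomes a quadratic form, which must be shown to be negative. There are many ways to reach the boundary. And Step 4 used the order of the line: in two variables, two nondegenerate maxima need no further critical point. For instance
$$-(x^2-1)^2-(x^2y-x-1)^2$$
has only the critical points $(1,2)$ and $(-1,0)$. Indeed its $y$-derivative $-2x^2(x^2y-x-1)$ vanishes only if $x=0$, where the $x$-derivative is $-2$, or if $x^2y=x+1$ and $x\ne0$, where the $x$-derivative vanishes only for $x=\pm1$. Both points are maxima with value $0$, and they are nondegenerate because the two squared functions have independent gradients there. So the behavior at the boundary will have to be used in the uniqueness argument, and not just for existence.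

## 2. The theorems for all degrees

The problem comes from "The Practical Computation of Areas Associated with Binary Quartic Forms" (http://www.ams.org/journals/mcom/1997-66-219/S0025-5718-97-00815-6/S0025-5718-97-00815-6.pdf): prove or disprove the conjecture that $M_{n,0}=|D_{F_n^*}|^{1/n(n-1)}A_{F_n^*}$ for $n\ge5$. It is true.

**Theorem A.** For all $n\ge3$, $M_{n,0}=|D_{F_n^*}|^{1/n(n-1)}A_{F_n^*}$. A form $F$ that is a product of $n$ pairwise non-proportional real linear factors attains $M_{n,0}$ if and only if $F=\lambda\,F_n^*\circ T$ with $\lambda\in\mathbb R^\times$, $T\in GL_2(\mathbb R)$.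

**Theorem B.**

1. Modulo equivalence, $F_n^*$ is the only critical point of $|D_F|^{1/n(n-1)}A_F$ on totally real forms of degree $n$.
2. $M_{n,0}=2^{1-2/n}\,n^{1/(n-1)}\,B\!\left(\frac12-\frac1n,\frac12\right)$. The sequence is strictly decreasing, with limit $2\pi$.
3. In the angles $\theta_j$ of $F=\prod_j(X\sin\theta_j-Y\cos\theta_j)$, the Hessian of $\log\big(|D_F|^{1/n(n-1)}A_F\big)$ at $\theta_j=j\pi/n$ has eigenvalues $0$ (for $m=0$) and $-\frac{4(m-1)(n-m-1)}{n(n-1)}$ ($1\le m\le n-1$), with eigenvectors $(e^{2\pi imj/n})_j$.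

In part 2, $n\ge3$ and $B$ is the beta function. That $\{M_{n,0}\}$ is decreasing is known; we prove the strict statement here.

## 3. Two coordinate systems and an Euler–Poisson–Darboux system

Fix $n\ge3$ and put $a=\frac2n$, $\gamma=\frac2{n(n-1)}$, so that $\frac\gamma a=\frac1{n-1}$. Let $U_n\subset\mathbb R^n$ be the set of points with distinct coordinates. For $F=\prod_j(X-x_jY)$ we have $|D_F|=\prod_{i<j}(x_i-x_j)^2$, so by (2) $\log Q(F)=\Phi(x)$ with
$$\Phi(x)=\Phi_n(x)=\log J(x)+\gamma\sum_{i<j}\log|x_i-x_j|,\qquad J(x)=\int_{\mathbb R}\prod_j|x-x_j|^{-2/n}dx .\tag{5}$$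
The function $\Phi$ is symmetric, and $\Phi(Tx_1,\dots,Tx_n)=\Phi(x)$ for every Möbius map $T\in PGL_2(\mathbb R)$ with all $Tx_j$ finite.

For $F=\prod_j(X\sin\theta_j-Y\cos\theta_j)$ we have $\alpha_i\beta_j-\alpha_j\beta_i=\sin(\theta_i-\theta_j)$ and $|F(\cos\theta,\sin\theta)|=\prod_j|\sin(\theta-\theta_j)|$, so $\log Q(F)=\hat\Phi(\theta_1,\dots,\theta_n)$ with
$$\hat\Phi=\log\int_0^\pi\prod_j|\sin(\theta-\theta_j)|^{-2/n}d\theta+\gamma\sum_{i<j}\log|\sin(\theta_i-\theta_j)| ,\tag{6}$$
for $\theta_j$ distinct mod $\pi$. If no $\theta_j$ lies in $\pi\mathbb Z$, then $F$ is a scalar times $\prod_j(X-\cot\theta_j\,Y)$, so $\hat\Phi(\theta)=\Phi(\cot\theta_1,\dots,\cot\theta_n)$.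

We want derivatives of $J$. For fixed $z$ the function $w=\prod_j|z-x_j|^{-a}$ satisfies, for $i\ne j$,
$$\partial_iw=\frac{aw}{z-x_i},\qquad \partial_i\partial_jw=\frac{a^2w}{(z-x_i)(z-x_j)}=\frac{a}{x_i-x_j}\big(\partial_iw-\partial_jw\big),$$
by partial fractions. This is an Euler–Poisson–Darboux system, and it is linear, so one would like to integrate it over $z$. But $\partial_iw$ has the singularity $|z-x_i|^{-1-2/n}$, which is not integrable: differentiating under the integral sign fails at the first derivative. The way around is to let the exponent vary, prove the identity where the exponent is large, and continue analytically.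

For $\operatorname{Re}s>-1$ let
$$J_s(x)=\int_{\mathbb R}\prod_j|x-x_j|^s(1+x^2)^{-1-ns/2}dx,\qquad \hat J_s(\theta)=\int_0^\pi\prod_j|\sin(\theta-\theta_j)|^sd\theta ,$$
so that $J=J_{-2/n}$. The factor $(1+x^2)^{-1-ns/2}$ keeps the integral convergent at infinity and disappears at $s=-2/n$.

**Lemma 2.** $J$ is $C^\infty$ on $U_n$, and $\hat\Phi$ is $C^\infty$ where the $\theta_j$ are distinct mod $\pi$. With $d_{ij}=\frac1{x_i-x_j}$ we have, for $i\ne j$,
$$\partial_i\partial_jJ=a\,d_{ij}(\partial_iJ-\partial_jJ),\tag{7}$$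
and, for $\operatorname{Re}s>-1$ and $i\ne j$,
$$\partial_i\partial_j\hat J_s=-s\cot(\theta_i-\theta_j)\,(\partial_i\hat J_s-\partial_j\hat J_s)-s^2\hat J_s .\tag{8}$$

**Step 1: smoothness, and holomorphy in $s$.** By symmetry and $\pi$-periodicity we may assume $\theta_1<\dots<\theta_n<\theta_1+\pi=:\theta_{n+1}$, which persists nearby. Split $\hat J_s$ into integrals over the arcs $[\theta_l,\theta_{l+1}]$, of length $\ell\in(0,\pi)$, and put $\theta=\theta_l+u\ell$. Then
$$|\sin(\theta-\theta_l)|=\sin(u\ell)=u\cdot\frac{\sin(u\ell)}u,\qquad|\sin(\theta-\theta_{l+1})|=\sin((1-u)\ell)=(1-u)\cdot\frac{\sin((1-u)\ell)}{1-u},$$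
where the quotients extend to positive smooth functions on $[0,1]$ because $0<\ell<\pi$. The remaining factors $|\sin(\theta-\theta_k)|$ are positive and smooth for $u\in[0,1]$. So the arc contributes
$$\int_0^1u^s(1-u)^s\,e^{sg(u,\theta_1,\dots,\theta_n)}\,\ell\,du$$
with $g$ smooth on $[0,1]\times(\text{neighborhood})$. The singularities no longer move. Any derivative of the integrand in the $\theta_j$ is holomorphic in $s$ and, for $s$ in a compact part of $\operatorname{Re}s\ge\sigma>-1$, is bounded locally uniformly by $C\,u^\sigma(1-u)^\sigma$, which is integrable. So $\hat J_s$ is smooth in $\theta$, and all its $\theta$-derivatives are holomorphic in $s$ for $\operatorname{Re}s>-1$.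

With $x=\cot\theta$ and $x_j=\cot\theta_j$, $\theta_j\in(0,\pi)$, we have $|x-x_j|=\frac{|\sin(\theta-\theta_j)|}{\sin\theta\sin\theta_j}$, $1+x^2=\sin^{-2}\theta$ and $|dx|=\sin^{-2}\theta\,d\theta$. All powers of $\sin\theta$ cancel, and
$$J_s=\prod_j(\sin\theta_j)^{-s}\,\hat J_s .$$
Hence $J_s$ is smooth in $x\in U_n$ with all $x$-derivatives holomorphic in $s$.

**Step 2: the identities for real $s>2$.** The function $|y|^s$ is now $C^2$. Let $w$ be the integrand of $J_s$. Its first and second derivatives in the $x_j$ are locally uniformly $O\big((1+|x|)^{ns-1}(1+x^2)^{-1-ns/2}\big)=O\big((1+|x|)^{-3}\big)$, so we may differentiate twice under the integral. We get $\partial_iJ_s=-s\int\frac{w}{x-x_i}dx$ and, for $i\neq j$,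
$$\partial_i\partial_jJ_s=s^2\!\int\!\frac{w\,dx}{(x-x_i)(x-x_j)}=s^2d_{ij}\!\int\!\Big(\frac1{x-x_i}-\frac1{x-x_j}\Big)w\,dx=-s\,d_{ij}(\partial_iJ_s-\partial_jJ_s).$$
For $\hat J_s$, put $\alpha=\theta-\theta_i$, $\beta=\theta-\theta_j$. The addition formula for $\cot(\beta-\alpha)$ reads $\cot\alpha\cot\beta=\cot(\theta_i-\theta_j)(\cot\alpha-\cot\beta)-1$. Now $\partial_i$ multiplies the integrand by $-s\cot\alpha$ and $\partial_i\partial_j$ multiplies it by $s^2\cot\alpha\cot\beta$, so (8) follows in the same way.

**Step 3: continuation.** In each identity both sides are holomorphic on the connected set $\operatorname{Re}s>-1$ and agree for real $s>2$, so they agree everywhere. At $s=-2/n>-1$ the first one is (7). $\square$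

## 4. The regular configuration: critical, with explicit Hessian

Is $F_n^*$ at least a critical point, and a local maximum?

**Proposition 3.** Let $c\in\mathbb R$. All first derivatives of $\hat\Phi$, and all first derivatives of $\hat J_s$ ($\operatorname{Re}s>-1$), vanish at $\theta_j=j\pi/n+c$. Statement 3 of Theorem B holds.

**Step 1: first derivatives vanish, by symmetry.** Let $G$ be $\hat\Phi$ or $\hat J_s$. It is symmetric, $\pi$-periodic in each $\theta_j$, and invariant under $\theta_j\mapsto\theta_j+c'$. Let $\theta^0=(j\pi/n+c)_j$ and $C(\theta)=(\theta_2,\dots,\theta_n,\theta_1)$. Then $C\theta^0=\theta^0+\frac\pi n(1,\dots,1)-(0,\dots,0,\pi)$, a translate under which $G$ is invariant. Differentiating $G=G\circ C$ gives, for $j\ge2$, $\partial_jG(\theta^0)=\partial_{j-1}G(C\theta^0)=\partial_{j-1}G(\theta^0)$. So all $\partial_jG(\theta^0)$ are equal. Their sum is $0$ by invariance under common shifts, so they all vanish.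

**Step 2: the Hessian of the area term.** Take $s=-2/n$ and $\theta_j=j\pi/n$. By Step 1 and (8), $\partial_i\partial_j\log\hat J_s=-s^2=-\frac4{n^2}$ for $i\ne j$. The rows of the Hessian sum to zero by shift invariance, so it is $\frac4{n^2}\big(nI-\mathbf 1\mathbf 1^T\big)$, where $\mathbf 1=(1,\dots,1)^T$. Its eigenvalue is $\frac4n$ on vectors with sum $0$, and $0$ on constants.

**Step 3: the Hessian of the discriminant term.** Since $(\log|\sin|)''=-\csc^2$, the form is $-\gamma\sum_{i<j}\csc^2\frac{(i-j)\pi}n\,(t_i-t_j)^2$. It is circulant. On $(e^{2\pi imj/n})_j$ it has the eigenvalue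
$$-\gamma\sum_{k=1}^{n-1}\frac{1-\cos(2\pi mk/n)}{\sin^2(\pi k/n)}=-2\gamma\sum_{k=1}^{n-1}\frac{\sin^2(\pi mk/n)}{\sin^2(\pi k/n)} .$$
The quotient is $\big|\sum_{l=0}^{m-1}e^{2\pi ikl/n}\big|^2$. By Parseval the sum of these over $k=0,\dots,n-1$ is $nm$, and the term $k=0$ is $m^2$. So the eigenvalue is $-2\gamma\,m(n-m)$.

**Step 4: total.** For $m=0$ we get $0$. For $1\le m\le n-1$ we get
$$\frac4n-\frac{4m(n-m)}{n(n-1)}=-\frac{4\,(mn-m^2-n+1)}{n(n-1)}=-\frac{4(m-1)(n-m-1)}{n(n-1)} .\qquad\square$$

The eigenvalue is zero for $m=0,1,n-1$ and negative otherwise. As a check, take $n=4$ and $m=2$: the eigenvalue is $-\frac13$ and the eigenvector $((-1)^j)_j$ has squared length $4$, so along $\theta_j=\frac{j\pi}4+(-1)^j\varepsilon$ the second derivative is $-\frac43$. In Section 1, the parameter of a quartic is the cross ratio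
$$\lambda=\frac{\sin(\theta_2-\theta_1)\sin(\theta_4-\theta_3)}{\sin(\theta_3-\theta_1)\sin(\theta_4-\theta_2)},\tag{9}$$
which here is $\sin^2(\frac\pi4+2\varepsilon)=\frac12+\frac12\sin4\varepsilon$, with derivative $2$ at $\varepsilon=0$. Since $g''(\frac12)=-\frac13$ (take $p=\frac14$, $p'=0$), we get $-\frac13\cdot2^2=-\frac43$ again.

So the candidate passes the local test, and the first global argument to try is concavity: the region $\theta_1<\dots<\theta_n<\theta_1+\pi$ is convex, and if $\hat\Phi$ were concave there, a critical point would be a global maximum. This fails already for $n=4$. Let $0<\varphi<\frac\pi2$, $\varphi\ne\frac\pi4$, and take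
$$\theta=(\varphi,\ \tfrac\pi2,\ \pi-\varphi,\ \pi),\qquad\theta'=(\tfrac\pi4,\ \tfrac\pi4+\varphi,\ \tfrac{3\pi}4,\ \tfrac{5\pi}4-\varphi).$$
Both lie in the region, and (9) gives $\lambda=\frac{\sin\varphi\cos\varphi}{\sin2\varphi}=\frac12$ for both, so by Proposition 1 both are global maxima. At the midpoint, $\theta_2-\theta_1=\theta_4-\theta_3=\frac\pi4$ and $\theta_3-\theta_1=\theta_4-\theta_2=\frac{3\pi}4-\varphi$, so $\lambda=\frac{1}{2\sin^2(3\pi/4-\varphi)}\ne\frac12$, and $\hat\Phi$ is strictly smaller there. The set of maxima is a Möbius orbit, and it is not convex in the angles. And if we remove the Möbius group by fixing three zeros, (4) shows what a direct attack on the Hessian meets: away from critical points its sign depends on the unknown logarithmic derivatives of $J$.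

The way out is the one seen for $n=4$. We do not ask for concavity. At a *critical* point, wherever it is, the derivatives of $\log J$ are explicit rational functions of the $x_j$, since they must cancel those of the discriminant term. Then (7) makes every mixed second derivative explicit, and translation invariance supplies the diagonal ones.

## 5. The Hessian at an arbitrary critical point

Given $x\in U_n$ and a direction $t\in\mathbb R^n$, put
$$e_{ij}=e_{ji}=\frac{t_i-t_j}{x_i-x_j},\qquad E_i=\sum_{j\ne i}e_{ij},\qquad E=\sum_{i<j}e_{ij},$$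
$$u_i=\frac{E_i}{n-2}-\frac{E}{(n-1)(n-2)},\qquad r_{ij}=e_{ij}-u_i-u_j .$$
The $e_{ij}$ are divided differences, regarded as weights on the edges of the complete graph; $u_i+u_j$ is the part of $e_{ij}$ that comes from the vertices, and $r_{ij}$ is what remains. For example, if $t_i=x_i^2$, then $e_{ij}=x_i+x_j$; with $\sigma=\sum_kx_k$ we get $E_i=(n-2)x_i+\sigma$, $E=(n-1)\sigma$, so $u_i=x_i$ and all $r_{ij}=0$. If $t_i=x_i$, then $e_{ij}=1$, $u_i=\frac12$ and again $r_{ij}=0$. If $t_i=1$, everything is $0$. These three directions are the infinitesimal Möbius maps, along which $\Phi$ does not change.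

**Proposition 4.** Let $n\ge3$, let $x\in U_n$ be a critical point of $\Phi$, and let $t\in\mathbb R^n$. Then
$$t^T\,\mathrm{Hess}\,\Phi(x)\,t=-\frac{2(n-2)}{n^2(n-1)}\sum_{i<j}r_{ij}^2\le0 .\tag{10}$$
For $n\ge4$, if this vanishes, then $t_i=p(x_i)$ for all $i$, with $p$ a polynomial of degree $\le2$.

**Step 1: make the Hessian explicit.** Put $s_i=\sum_{k\ne i}d_{ik}$ and $S_{ij}=\sum_{k\ne i,j}d_{ik}d_{jk}$. Since $\partial_i\log|x_i-x_k|=d_{ik}$, criticality means
$$\partial_i\log J=-\gamma s_i .$$
For $i\ne j$ we have $\partial_i\partial_j\log|x_i-x_j|=d_{ij}^2$. So by (7)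
$$\partial_i\partial_j\Phi=\frac{\partial_i\partial_jJ}{J}-\frac{\partial_iJ\,\partial_jJ}{J^2}+\gamma d_{ij}^2=-a\gamma\,d_{ij}(s_i-s_j)-\gamma^2s_is_j+\gamma d_{ij}^2 .$$
Next, $d_{ik}-d_{jk}=-(x_i-x_j)d_{ik}d_{jk}$, so $s_i-s_j=2d_{ij}-(x_i-x_j)S_{ij}$ and $d_{ij}(s_i-s_j)=2d_{ij}^2-S_{ij}$. Factor out $a\gamma$ and use $\frac1a=\frac n2$, $\frac\gamma a=\frac1{n-1}$:
$$\partial_i\partial_j\Phi=a\gamma K_{ij},\qquad K_{ij}=\Big(\frac n2-2\Big)d_{ij}^2+S_{ij}-\frac{s_is_j}{n-1} .$$
Translation invariance gives $\sum_j\partial_j\Phi=0$ identically on $U_n$, and differentiating this, each row of the Hessian sums to zero. Hence $\partial_i^2\Phi=-\sum_{j\ne i}\partial_i\partial_j\Phi$, and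
$$t^T\mathrm{Hess}\,\Phi\,t=-\sum_{i<j}\partial_i\partial_j\Phi\,(t_i-t_j)^2=-a\gamma P,\qquad P:=\sum_{i<j}K_{ij}(t_i-t_j)^2 .$$

**Step 2: express $P$ through the $e_{ij}$.** There are three parts.

First, $\sum_{i<j}d_{ij}^2(t_i-t_j)^2=\sum_{i<j}e_{ij}^2$.

Second, $\sum_is_i=0$ because $d_{ik}=-d_{ki}$. So
$$\sum_{i<j}s_is_j(t_i-t_j)^2=\tfrac12\sum_{i,j}s_is_j(t_i^2+t_j^2-2t_it_j)=-\Big(\sum_is_it_i\Big)^2=-E^2,$$
since $\sum_is_it_i=\sum_{i<j}d_{ij}(t_i-t_j)=E$.

Third, for distinct $i,j,k$ we claim
$$d_{ik}d_{jk}(t_i-t_j)^2+d_{ji}d_{ki}(t_j-t_k)^2+d_{kj}d_{ij}(t_k-t_i)^2=-(e_{ij}e_{jk}+e_{jk}e_{ki}+e_{ki}e_{ij}).\tag{11}$$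
Let $A,B,C=x_i-x_j,\ x_j-x_k,\ x_k-x_i$ and $u,v,w=t_i-t_j,\ t_j-t_k,\ t_k-t_i$ (in this verification only). Then $d_{ik}d_{jk}=-\frac1{BC}$, and cyclically, so the left side is $-\frac{Au^2+Bv^2+Cw^2}{ABC}$; the right side is $-\frac{Cuv+Avw+Bwu}{ABC}$. With $C=-A-B$ and $w=-u-v$, the difference of the two numerators is
$$Au^2+Bv^2-(A+B)(u+v)^2+(A+B)uv+A(uv+v^2)+B(u^2+uv).$$
The coefficient of $u^2$ is $A-(A+B)+B=0$, that of $v^2$ is $B-(A+B)+A=0$, and that of $uv$ is $-2(A+B)+(A+B)+A+B=0$. This proves (11).

Sum (11) over all triples. On the left, each triple contributes the three terms of $\sum_{i<j}S_{ij}(t_i-t_j)^2$ that belong to it. On the right, two distinct edges $\alpha,\beta$ sharing a vertex lie in exactly one triple. So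
$$\sum_{i<j}S_{ij}(t_i-t_j)^2=-\sum_{\{\alpha,\beta\}}e_\alpha e_\beta=\sum_{i<j}e_{ij}^2-\frac12\sum_iE_i^2,$$
where the sum is over unordered pairs of distinct edges sharing a vertex, and the last equality is $\sum_iE_i^2=2\sum_{i<j}e_{ij}^2+2\sum_{\{\alpha,\beta\}}e_\alpha e_\beta$.

Altogether,
$$P=\Big(\frac n2-1\Big)\sum_{i<j}e_{ij}^2-\frac12\sum_iE_i^2+\frac{E^2}{n-1} .\tag{12}$$

**Step 3: recognize a sum of squares.** The right side of (12) is $\frac{n-2}2$ times the squared length of $(e_{ij})$ with something subtracted; we show that the subtracted part is the squared length of the projection $(u_i+u_j)$. Since $\sum_iE_i=2E$,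
$$\sum_iu_i=\frac{2E}{n-2}-\frac{nE}{(n-1)(n-2)}=\frac E{n-1},$$
so $\sum_{j\ne i}(u_i+u_j)=(n-2)u_i+\sum_ju_j=E_i$. In other words
$$\sum_{j\ne i}r_{ij}=0\quad\text{for each }i,\qquad\text{hence}\qquad\sum_{i<j}r_{ij}(u_i+u_j)=\sum_iu_i\sum_{j\ne i}r_{ij}=0 .$$
By this orthogonality,
$$\sum_{i<j}e_{ij}^2-\sum_{i<j}r_{ij}^2=\sum_{i<j}(u_i+u_j)^2=\sum_{i<j}e_{ij}(u_i+u_j)=\sum_iE_iu_i=\frac{\sum_iE_i^2}{n-2}-\frac{2E^2}{(n-1)(n-2)} .$$
Multiply by $\frac{n-2}2$ and compare with (12): $P=\frac{n-2}2\sum_{i<j}r_{ij}^2$. Since $a\gamma=\frac4{n^2(n-1)}$, this is (10).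

**Step 4: the null directions.** Let $n\ge4$ and all $r_{ij}=0$, so $e_{ij}=u_i+u_j$. The second divided difference
$$t[x_i,x_j,x_k]=\frac{e_{ij}-e_{jk}}{x_i-x_k}=\frac{u_i-u_k}{x_i-x_k}$$
does not depend on $j$. It is symmetric in its three arguments, so any two triples with two common indices have the same second divided difference. Any two triples are joined by a chain of triples in which neighbors share two indices, so all second divided differences equal one constant $c$. Then the second divided differences of $t_i-cx_i^2$ all vanish, so $t_i-cx_i^2$ is an affine function of $x_i$. $\square$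

## 6. A slice for the Möbius group

From now on $n\ge4$, since for $n=3$ Theorem A is part of Proposition 1. We remove the degenerate directions by fixing three zeros. Let
$$\Sigma=\{(-1,0,x_3,\dots,x_{n-1},1):0<x_3<\dots<x_{n-1}<1\},\qquad\Psi=\Phi|_\Sigma .$$
This is a convex set of dimension $n-3$, open in an affine subspace with direction space $T\Sigma=\{t\in\mathbb R^n:t_1=t_2=t_n=0\}$.

**Lemma 5.**

(a) Every totally real form of degree $n$ is equivalent to some $\prod_j(X-x_jY)$ with $x\in\Sigma$.

(b) The critical points of $\Psi$ are exactly the critical points of $\Phi$ lying in $\Sigma$, and there $\mathrm{Hess}\,\Psi$ is negative definite.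

*Proof of (a).* Label the zeros in cyclic order $\xi_1,\dots,\xi_n$ and let $T\in PGL_2(\mathbb R)$ send $\xi_1,\xi_2,\xi_n$ to $-1,0,1$. Since $T$ is a homeomorphism of the circle, $T\xi_3,\dots,T\xi_{n-1}$ lie, in this order from $0$ to $1$, on the arc between $0$ and $1$ not containing $-1$. That arc is $(0,1)$.

*Proof of (b).* The point is that $\Phi$ has no first-order variation transverse to $\Sigma$. Differentiate $\Phi(x)=\Phi(Tx)$ at $\varepsilon=0$ for the maps $x+\varepsilon$, $e^\varepsilon x$, $\frac x{1-\varepsilon x}$, whose velocities are $1,x,x^2$. This gives $d\Phi(x)\big[(p(x_j))_j\big]=0$ for all polynomials $p$ of degree $\le2$. For $x\in\Sigma$,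
$$\mathbb R^n=T\Sigma\oplus\{(p(x_j))_j:\deg p\le2\},$$
because $p$ is determined by its values at the three points $-1,0,1$, and these can be prescribed. So $d\Phi(x)=0$ if and only if $d\Phi(x)$ vanishes on $T\Sigma$, that is, $d\Psi(x)=0$. At such a point $\mathrm{Hess}\,\Psi$ is the restriction of $\mathrm{Hess}\,\Phi$ to $T\Sigma$, since $\Sigma$ is open in an affine subspace. By Proposition 4 it is $\le0$, and it vanishes at $t\in T\Sigma$ only if $t=(p(x_j))_j$ with $\deg p\le2$ and $p(-1)=p(0)=p(1)=0$. Then $p=0$ and $t=0$. $\square$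

## 7. Collisions of zeros, by reduction to four zeros

Near the boundary of $\Sigma$ several groups of zeros may collide at different rates. A Hölder inequality reduces all of this to four zeros of which two collide.

**Lemma 6.** For $3\le m<n$ and $x\in U_n$, writing $x_S=(x_j)_{j\in S}$,
$$\Phi_n(x)\le\binom nm^{-1}\sum_{|S|=m}\Phi_m(x_S),\tag{13}$$
and the inequality is strict.

*Proof.* Let $N=\binom nm$ and $h_S(x)=\prod_{j\in S}|x-x_j|^{-2/m}$, whose integral is finite because $m\ge3$. Each $j$ lies in $\binom{n-1}{m-1}=\frac mnN$ of the sets $S$, so $\prod_j|x-x_j|^{-2/n}=\prod_Sh_S^{1/N}$. Divide each $h_S$ by its integral to get $\bar h_S$. By the inequality of arithmetic and geometric means $\prod_S\bar h_S^{1/N}\le\frac1N\sum_S\bar h_S$, and integrating,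
$$\int_{\mathbb R}\prod_j|x-x_j|^{-2/n}dx\le\prod_S\Big(\int_{\mathbb R}h_S\,dx\Big)^{1/N}.$$
Equality would force all $\bar h_S$ to be equal almost everywhere, hence, by continuity, off the points $x_1,\dots,x_n$. But for $S\ne S'$ and $j\in S\setminus S'$, $h_S$ is unbounded near $x_j$ and $h_{S'}$ is not. So the inequality is strict. Take logarithms. The discriminant terms on the two sides of (13) agree: each pair lies in $\binom{n-2}{m-2}=\frac{m(m-1)}{n(n-1)}N$ of the sets $S$, and $\frac2{m(m-1)}\cdot\frac{m(m-1)}{n(n-1)}=\gamma$. $\square$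

In particular $\Phi_3$ is a finite constant, by triple transitivity, so (13) gives $\Phi_4\le\Phi_3$: the function $\Phi_4$ is bounded above.

**Lemma 7.** $\Psi(x)\to-\infty$ as $x$ leaves every compact subset of $\Sigma$.

**Step 1: reduction to four zeros.** It suffices to show that every sequence in $\Sigma$ leaving every compact set has a subsequence along which $\Phi_4(x_S)\to-\infty$ for some fixed $4$-subset $S$. Then $\Psi\to-\infty$ along that subsequence: trivially if $n=4$, and if $n>4$ by (13) with $m=4$, in which the other terms are bounded above. Applying this to subsequences of an arbitrary such sequence proves the lemma.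

**Step 2: choice of the four zeros.** Pass to a subsequence converging in the closed simplex $0\le x_3\le\dots\le x_{n-1}\le1$. The limit is not in $\Sigma$, so some consecutive $x_i,x_{i+1}$ with $2\le i\le n-1$ converge to the same $q\in[0,1]$. We want two partners that stay fixed and away from $q$. If $q\ne0$, let $S=\{i,i+1,1,2\}$; then $i\ne2$ because $x_2=0$, so these are four distinct indices. If $q=0$, let $S=\{i,i+1,1,n\}$; then $i+1\ne n$ because $x_n=1$, so again the indices are distinct. Write $y_1=x_i$, $y_2=x_{i+1}$, $y_3=-1$, and $y_4=0$ or $1$ respectively. Then $y_3\ne y_4$ are fixed and different from $q$, all $y_l\in[-1,1]$, $\delta=|y_1-y_2|\to0$, and for some $\eta>0$ eventually $|y_k-y_l|\ge\eta$ for $k\in\{1,2\}$, $l\in\{3,4\}$.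

**Step 3: the area grows more slowly than the discriminant decays.** Let $J_4=\int_{\mathbb R}\prod_{l=1}^4|x-y_l|^{-1/2}dx$. In the limit the integrand would have the non-integrable singularity $|x-q|^{-1}$. Since $\delta\le2\max(|x-y_1|,|x-y_2|)$, a small power of $\delta$ softens it:
$$\delta^{1/12}J_4\le2^{1/12}\int_{\mathbb R}(f_{12}+f_{21})\,dx,\qquad f_{kl}=|x-y_k|^{-5/12}|x-y_l|^{-1/2}|x-y_3|^{-1/2}|x-y_4|^{-1/2}.$$
The right side is bounded, as we see on three regions.

- For $|x|>2$, every $|x-y_l|\ge|x|/2$, so $f_{kl}\le(|x|/2)^{-23/12}$, which is integrable there.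
- For $|x|\le2$ with $|x-y_1|,|x-y_2|\ge\eta/2$, $f_{kl}\le(\eta/2)^{-11/12}|x-y_3|^{-1/2}|x-y_4|^{-1/2}$, which is integrable on $[-2,2]$ because $y_3\ne y_4$, and does not change along the sequence.
- For the other $|x|\le2$, some $|x-y_k|<\eta/2$ with $k\in\{1,2\}$, so $|x-y_3|,|x-y_4|\ge\eta/2$. A product $A^{-5/12}B^{-1/2}$ of positive numbers is at most $\min(A,B)^{-11/12}$, so $f_{kl}\le\frac2\eta\big(|x-y_1|^{-11/12}+|x-y_2|^{-11/12}\big)$. Its integral over $[-2,2]$ is at most $\frac2\eta\cdot2\cdot2\int_0^3r^{-11/12}dr$.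

So $J_4\le C\delta^{-1/12}$. For $n=4$ the exponent $\gamma$ is $\frac16$, and all $|y_k-y_l|\le2$. Hence $e^{\Phi_4(x_S)}\le C'\delta^{1/6-1/12}\to0$. $\square$

## 8. Basins of attraction: exactly one critical point

Here is the replacement for "between two maxima there is a minimum."

**Proposition 8.** For $n\ge4$, $\Psi$ has exactly one critical point in $\Sigma$, and it is the unique maximizer of $\Psi$.

**Step 1: set-up.** Let $f=-\Psi$. By Lemma 7 the sublevel sets $\{f\le c\}$ are compact, so $f$ attains its minimum. By Lemma 5(b) every critical point of $f$ is a nondegenerate local minimum; in particular it is an isolated critical point. Let $\phi_\tau$ be the flow of $-\nabla f$. Along a trajectory $f$ does not increase, so the trajectory stays in a compact sublevel set and exists for all $\tau\ge0$.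

**Step 2: limit points of trajectories are critical.** Let $\phi_{\tau_k}(x)\to q$ with $\tau_k\to\infty$. The function $f(\phi_\tau(x))$ decreases to a limit $L$, so $f(q)=L$. Also $\phi_{\tau_k+1}(x)\to\phi_1(q)$, so $f(\phi_1(q))=L$. If $\nabla f(q)\ne0$, then $f(\phi_1(q))<f(q)$, a contradiction.

**Step 3: each critical point attracts a neighborhood.** Let $q$ be critical. Choose a closed ball $B\subset\Sigma$ around $q$ that contains no other critical point and on which $f>f(q)$ except at $q$. Let $\mu>f(q)$ be the minimum of $f$ on $\partial B$, and let $W_q$ be the open set of points in the interior of $B$ with $f<\mu$. A trajectory starting in $W_q$ cannot reach $\partial B$, so it stays in $B$, and by Step 2 its only possible limit point is $q$. Since $B$ is compact, the trajectory converges to $q$.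

**Step 4: the basins partition $\Sigma$ into open sets.** Every trajectory lies in a compact set, so it has a limit point $q$, which is critical by Step 2. It therefore enters $W_q$ and converges to $q$ by Step 3. So $\Sigma$ is the disjoint union of the basins $\{x:\phi_\tau(x)\to q\}$ of the critical points $q$. Each basin contains $q$, so it is nonempty. It equals $\bigcup_{\tau\ge0}\phi_\tau^{-1}(W_q)$, so it is open. Since $\Sigma$ is convex, it is connected, and there can be only one basin. Hence there is exactly one critical point. The maximum of $\Psi$ is attained at a critical point, so this point is the unique maximizer. $\square$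

Lemma 7 enters Step 4 in an essential way: it guarantees that no trajectory escapes. In the example of Section 1, where there are two nondegenerate maxima and no other critical point, some trajectories must escape, since otherwise the same argument would apply.

## 9. Proof of Theorem A and of Theorem B, part 1

For $n=3$, Theorem A is contained in Proposition 1, and in Theorem B, part 1, there is only one equivalence class, on which $Q$ is constant. Let $n\ge4$.

**Step 1: $F_n^*$ gives the critical point of $\Psi$.** Choose $c$ such that no $\theta_j=j\pi/n+c$ lies in $\pi\mathbb Z$. The form with these angles is a rotation of $F_n^*$, so it is equivalent to $F_n^*$. By Proposition 3 the point $(\theta_j)$ is critical for $\hat\Phi$. The map $\theta_j\mapsto x_j=\cot\theta_j$ is a local diffeomorphism carrying $\hat\Phi$ to $\Phi$, so $(\cot\theta_j)_j$ is critical for $\Phi$. Relabel the coordinates in cyclic order, which is allowed since $\Phi$ is symmetric, and apply the Möbius map of Lemma 5(a). It acts on the coordinates as a local diffeomorphism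 preserving $\Phi$, so the resulting point $x^*\in\Sigma$ is critical for $\Phi$, hence for $\Psi$. By Proposition 8, $x^*$ is the unique critical point and the unique maximizer of $\Psi$.

**Step 2: Theorem A.** By Lemma 5(a) every totally real $F$ is equivalent to a form with zeros $x\in\Sigma$, and $\log Q(F)=\Psi(x)\le\Psi(x^*)=\log Q(F_n^*)$. So $M_{n,0}=Q(F_n^*)$. If $F$ attains $M_{n,0}$, then $x=x^*$, so $F$ and $F_n^*$ are equivalent to the same form $\prod_j(X-x_j^*Y)$ and therefore to each other: $F=\lambda F_n^*\circ T$. Conversely, every such form attains $M_{n,0}$ by invariance. This proves Theorem A, and with it the conjecture for $n\ge5$. $\blacksquare$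

**Step 3: Theorem B, part 1.** The totally real forms make up an open subset of the coefficient space. Near a form with all zeros finite, $(\lambda,x)\mapsto\lambda\prod_j(X-x_jY)$ is a local diffeomorphism from $\mathbb R^\times\times U_n$, because simple roots depend smoothly on the coefficients by the implicit function theorem. In these coordinates $\log Q=\Phi(x)$. So such a form is critical for $Q$ exactly when its vector of zeros is critical for $\Phi$. A substitution $T$ acts linearly on coefficients and preserves $Q$, so it preserves criticality; in particular we may always move the zeros to finite points. Hence $F_n^*$ is critical by Step 1. If $F$ is any critical form, its representative $x\in\Sigma$ is a critical point of $\Phi$, hence of $\Psi$, so $x=x^*$ and $F$ is equivalent to $F_n^*$. $\blacksquare$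

## 10. The value of $M_{n,0}$ and strict decrease

It remains to prove part 2 of Theorem B; part 3 is Proposition 3.

**Step 1: the discriminant.** Let $z_j=e^{2\pi ij/n}$, so $|z_i-z_j|=2\big|\sin\frac{(i-j)\pi}n\big|$. For each $i$, $\prod_{j\ne i}|z_i-z_j|=|nz_i^{n-1}|=n$, the derivative of $z^n-1$ at $z_i$. Hence
$$|D_{F_n^*}|=\prod_{i<j}\sin^2\frac{(i-j)\pi}n=2^{-n(n-1)}\prod_{i<j}|z_i-z_j|^2=2^{-n(n-1)}n^n,$$
and $|D_{F_n^*}|^{1/n(n-1)}=\frac12n^{1/(n-1)}$.

**Step 2: the area.** From $\prod_j|e^{2i\theta}-z_j|=|e^{2in\theta}-1|$ we get $|F_n^*(\cos\theta,\sin\theta)|=\prod_j\big|\sin(\theta-\frac{j\pi}n)\big|=2^{1-n}|\sin n\theta|$. By (2) and periodicity,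
$$A_{F_n^*}=2^{2-2/n}\int_0^\pi|\sin n\theta|^{-2/n}d\theta=2^{2-2/n}\int_0^\pi|\sin\theta|^{-2/n}d\theta=2^{2-2/n}B\!\left(\tfrac12-\tfrac1n,\tfrac12\right),$$
using $\int_0^\pi\sin^{2p-1}\theta\,d\theta=B(p,\frac12)$ with $p=\frac12-\frac1n$. Multiplying by the result of Step 1 and applying Theorem A,
$$M_{n,0}=2^{1-2/n}\,n^{1/(n-1)}\,B\!\left(\tfrac12-\tfrac1n,\tfrac12\right).$$
As $n\to\infty$ the three factors tend to $2$, $1$ and $B(\frac12,\frac12)=\pi$, so $M_{n,0}\to2\pi$.

**Step 3: strict decrease.** By Theorem A the supremum $M_{n+1,0}$ is attained, and by invariance it is attained at some $x\in U_{n+1}$. Apply Lemma 6 at this $x$ with $n+1$ and $n$ in place of $n$ and $m$. The inequality is strict, so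
$$\log M_{n+1,0}=\Phi_{n+1}(x)<\frac1{n+1}\sum_{|S|=n}\Phi_n(x_S)\le\log M_{n,0} .\qquad\blacksquare$$
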